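\title{A group that is not relatively hyperbolic\\ and has nontrivial Floyd boundary}

\begin{abstract}
For every $s\in(1,2)$ we construct a finitely generated group $G$ that is neither hyperbolic nor hyperbolic relative to any system of proper finitely generated subgroups, and whose Floyd boundary for the function $f(n)=n^{-s}$ is uncountable. This answers a question of Osin and Gerasimov. The group $G$ is the kernel of a homomorphism onto $\mathbb Z$ of an explicitly presented group $\Gamma$ that acts geometrically on a CAT$(-1)$ $2$-complex $X$. It fixes a point in every action on an $\mathbb R$-tree and has an outer automorphism of infinite order, which excludes relative hyperbolicity. Its distortion in $X$ is exponential with an exponent close to $1/2$, and this is small enough to map the Floyd boundary of $G$ onto $\partial X$.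
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The Floyd boundary}
Let $G$ be a group with a finite generating set $S$. Let $C(G,S)$ be the Cayley graph with the path metric $d$ in which every edge has length $1$, and let $|g|_S=d(1,g)$ be the word length. The Floyd boundary arises when edges far from the identity are shrunk so fast that the graph gets finite diameter, and the result is completed.

A \emph{Floyd function} is a function $f\colon\{0,1,2,\dots\}\to(0,\infty)$ that satisfies $f(0)=f(1)$, is strictly decreasing on $n\ge1$, and has
\[
\sum_n f(n)<\infty,\qquad M_f:=\sup_n\frac{f(n)}{f(n+1)}<\infty .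
\]
Examples are $f(n)=n^{-s}$ with $s>1$ and $f(0)=1$, where $M_f\le 2^s$, and the exponential functions $f(n)=\lambda^n$ with $0<\lambda<1$ and $f(0)=\lambda$. Give each edge $e$ the new length $f(d(1,e))$, where $d(1,e)$ is the smaller of the word lengths of the endpoints of $e$. Write $l_f(\rho)$ for the new length of a path $\rho$, and $d_f(x,y)$ for the infimum of $l_f(\rho)$ over paths $\rho$ from $x$ to $y$; for vertices $x,y$ it suffices to take edge paths. Let $\overline C_f(G,S)$ be the completion of $(C(G,S),d_f)$. The \emph{Floyd boundary} of $G$ with respect to $S$ and $f$ is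
\[
\partial_fG=\overline C_f(G,S)\setminus C(G,S),
\]
and it is \emph{nontrivial} if it has more than one point.

Boundary points are the limits of sequences of vertices that go to infinity (Lemma~\ref{lem:floyd}), so the boundary is nontrivial exactly when two such sequences stay a definite $d_f$-distance apart. Two distant vertices are $d_f$-close if they can be joined by a detour that avoids a large ball around $1$ and is not too long. Thus $\partial_fG$ measures the cost of detours around the identity. Three examples, each with the standard generators and an arbitrary $f$, show the range.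

For $G=\mathbb Z$ the rescaled graph is an open interval of length $2\sum_nf(n)$, and the boundary consists of its two endpoints. For the free group on $a,b$, every path from $a^n$ to $b^n$ crosses the two edges from $1$ to $a$ and to $b$, so $d_f(a^n,b^n)\ge2f(0)$ and the boundary is nontrivial. For $G=\mathbb Z^2$ the sphere of radius $n$ consists of $4n$ vertices in cyclic order, and consecutive ones are joined by two edges through the sphere of radius $n+1$. So the sphere has $d_f$-diameter at most $4nf(n)$, and $nf(n)\le2\sum_{k\ge n/2}f(k)\to0$ because $f$ is nonincreasing and summable. Every vertex outside the sphere is within $\sum_{k\ge n}f(k)$ of it. Hence $\partial_f\mathbb Z^2$ is a single point.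

\subsection*{The question and the result}
These examples suggest that a nontrivial Floyd boundary is a sign of negative curvature, and a theorem of Gerasimov supports this. Let $G$ be a convergence group of homeomorphisms of a compactum $T$, relatively hyperbolic with respect to a system of parabolic subgroups. Then there is a $G$-equivariant map $\partial_fG\to T$ for a Floyd function $f$, one-to-one at conical points; it follows that the Floyd boundary of a relatively hyperbolic group is not a point, even for exponential $f$. This theorem is not used below. Osin and Gerasimov asked about the converse \cite{OWR}.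

\begin{quote}
\emph{Is there a finitely generated group $G$, neither hyperbolic nor hyperbolic relative to any system of proper finitely generated subgroups, such that $\partial_fG$ is nontrivial for some finite generating set $S$ and some Floyd function $f$?}
\end{quote}

Relative hyperbolicity has its usual meaning, recalled in Section~\ref{sec:nrh}. The peripheral system may be empty, so that hyperbolic groups, among them finite and virtually cyclic groups, count as relatively hyperbolic; the peripheral subgroups must be proper. One might guess that the answer is no. The weak point of this guess is that $f$ may decay as slowly as $n^{-s}$: then a detour at word distance about $n$ from $1$ is already expensive when it has $n^s$ edges. The answer is yes.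

\begin{theorem}\label{thm:main}
For every $s\in(1,2)$ there are a hyperbolic group $\Gamma$ acting properly, cocompactly and isometrically on a CAT$(-1)$ $2$-complex $X$, and a finitely generated infinite normal subgroup $G$ of $\Gamma$ with $\Gamma/G\cong\mathbb Z$, such that:
\begin{enumerate}
\item[(1)] $G$ is not hyperbolic, and not hyperbolic relative to any system of proper finitely generated subgroups;
\item[(2)] for every finite generating set $S'$ of $G$ and every Floyd function $f$ with $f(n)\ge c\,n^{-s}$ for some $c>0$ and all $n\ge1$, the boundary $\partial_fG$ has more than one point. In fact there is a continuous $G$-equivariant surjection $\partial_fG\to\partial X=\partial\Gamma$, so $\partial_fG$ is uncountable.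
\end{enumerate}
\end{theorem}

For instance, $f(n)=n^{-3/2}$ is covered. We do not decide whether a group that is not relatively hyperbolic can have nontrivial Floyd boundary for an exponential $f$.

\subsection*{The idea}
Let $G$ act on a CAT$(-1)$ space $X$ with base point $o$. A path in the Cayley graph gives a chain of points $g_io$ in $X$. Curvature $-1$ forces the sum $\sum_ie^{-d(o,g_io)}$ to be bounded below for every chain that joins two points on opposite sides of $o$. If $e^{-d(o,go)}\le Cf(|g|_S)$, this bound passes to $l_f$ (Section~\ref{sec:floyd}). For $f(n)=n^{-s}$ the inequality holds as soon as $|g|_S$ grows no faster than $e^{\kappa\,d(o,go)}$ with $s\kappa<1$. Summability requires $s>1$, so we need a group whose distortion exponent $\kappa$ is below $1$ when the curvature is normalized to be $-1$.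

To exclude relative hyperbolicity we use that a group which fixes a point in every action on an $\mathbb R$-tree and has an outer automorphism of infinite order is not relatively hyperbolic (Section~\ref{sec:nrh}). The fixed point property comes from generators $y_i$ with $y_i^7=(y_iy_j)^7=1$. The automorphism is conjugation by a letter $t$ in an extension $\Gamma$ of $G$ by $\mathbb Z$.

The two requirements pull against each other, because conjugation by $t$ distorts $G$. The count that reconciles them is the following. The complex $X$ contains cells, called bricks, for relations $ty_it^{-1}=u_i$ and $t^{-1}y_it=w_i$, where $u_i$ and $w_i$ have $K$ letters, each a word of length at most $36$ in the $y_j$. Conjugation by $t^{\pm b}$ therefore multiplies word length in $G$ by at most $(36K)^b$. A brick is a piece of an annulus in the hyperbolic plane whose outer side is $K$ times as long as its inner side. Hyperbolic circles grow like $e^r$, so the $t$-edges have length $h\approx\log K$. A geodesic of length $d$ from $o$ to $go$ with $g\in G$ starts and ends at $t$-exponent $0$. To reach $t$-exponent $b$ it must go there and come back, so roughly $2bh\le d$,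 and
\[
(36K)^{b}\le \exp\Big(\frac{\log(36K)}{2h}\,d\Big),\qquad \frac{\log (36K)}{2h}\longrightarrow\frac12\quad(K\to\infty).
\]
The return trip gives the factor $2$, and with it the range $1<s<2$. Sections~\ref{sec:complex} and~\ref{sec:G} construct $\Gamma$, $X$ and $G$, Section~\ref{sec:dist} makes the count precise, and Section~\ref{sec:end} completes the proof.

\section{A lower bound for the Floyd metric}\label{sec:floyd}

Throughout this section $G=\langle S\rangle$ with $S$ finite, $f$ is a Floyd function, $C=C(G,S)$ and $|g|=|g|_S$.

\subsection*{The completion}
For an integer $r\ge0$ let $B_r=\{x\in C: d(1,x)\le r\}$. This is the finite subgraph formed by the vertices of length at most $r$ and the edges $e$ with $d(1,e)\le r-1$.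

\begin{lemma}\label{lem:floyd}
\begin{enumerate}
\item[(a)] If $x\in B_r$ and $d(1,y)\ge r+1$, then $d_f(x,y)\ge f(r)$.
\item[(b)] The completion $\overline C_f(G,S)$ is compact.
\item[(c)] Every sequence of vertices $g_n$ with $|g_n|\to\infty$ has a subsequence that converges to a point of $\partial_fG$, and every point of $\partial_fG$ is the limit of such a sequence.
\item[(d)] The action of $G$ on $C$ by left translations extends to an action by homeomorphisms on $\overline C_f(G,S)$ that preserves $\partial_fG$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\psi(x)=f(r)\cdot\min\{1,\max\{0,d(1,x)-r\}\}$. On an edge $e$ with $d(1,e)\le r-1$ we have $\psi=0$, and on an edge with $d(1,e)\ge r+1$ we have $\psi=f(r)$. An edge with $d(1,e)=r$ has new length $f(r)$, so along it $\psi$ is $1$-Lipschitz for the new length. Hence $|\psi(x)-\psi(y)|\le l_f(\rho)$ for every path $\rho$ from $x$ to $y$, which gives (a). It also shows that $d_f$ is a metric: a path between $x,y\in B_r$ either leaves $B_{r+1}$ and has length at least $f(r)$, or stays in $B_{r+1}$, where all edges have length at least $f(r)$; so $d_f(x,y)\ge f(r)\min\{1,d(x,y)\}$.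

(b) Since $d_f\le f(0)\,d$, the finite graph $B_r$ is $d_f$-compact. A point outside $B_r$ lies on an edge $e$ with $d(1,e)\ge r$, hence within $f(r)$ of a vertex $g$ with $|g|\ge r$. A word geodesic from $g$ toward $1$ reaches $B_r$ after crossing one edge of length $f(n)$ for each $n$ with $r\le n<|g|$. So every point of $C$ is within $f(r)+\sum_{n\ge r}f(n)$ of the compact set $B_r$. This tends to $0$, so $(C,d_f)$ is totally bounded.

(c) By (b) a subsequence of $(g_n)$ converges to some $\xi$. If $\xi$ were in $C$, say $\xi\in B_r$, then $d_f(\xi,g_n)\ge f(r)$ for large $n$ by (a), which is absurd. Conversely, let $\xi\in\partial_fG$ be the limit of points $x_n\in C$. Only finitely many $x_n$ lie in a given $B_r$, since otherwise a subsequence would converge in $B_r\subset C$. So the edges containing the $x_n$ have $d(1,e)\to\infty$ and new length tending to $0$, and we may replace each $x_n$ by an endpoint.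

(d) For an edge $e$ we have $|d(1,ge)-d(1,e)|\le|g|$, so $f(d(1,ge))\le M_f^{|g|}f(d(1,e))$. Translation by $g$ and its inverse are therefore Lipschitz for $d_f$ and extend to the completion; both preserve $C$, hence also its complement.
\end{proof}

The bound on $f(n)/f(n+1)$ enters only in (d), and summability only in (b). If $\sum_nf(n)=\infty$, the sum over $r$ of the functions $\psi$ is $1$-Lipschitz for $d_f$ and unbounded at infinity, so $d_f$-bounded sets lie in some $B_r$ and the boundary is empty.

\subsection*{CAT$(-1)$ spaces}
We recall the facts that we use; see \cite{BH}. A geodesic space $X$ is CAT$(-1)$ if for every geodesic triangle the distance between two points on its sides is at most the distance between the corresponding points of the triangle in $\mathbb H^2$ with the same side lengths, the \emph{comparison triangle}. Then geodesic segments $[x,y]$ are unique, local geodesics are geodesics, and $X$ is CAT$(0)$. The Alexandrov angle $\angle_q(x,y)$ between $[q,x]$ and $[q,y]$ satisfies the triangle inequality $\angle_q(x,z)\le\angle_q(x,y)+\angle_q(y,z)$, equals $\pi$ if $q$ is an interior point of $[x,y]$, and is at most the angle at the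 vertex corresponding to $q$ in the comparison triangle of $q,x,y$.

Let $(x|y)_o=\frac12\big(d(o,x)+d(o,y)-d(x,y)\big)$ be the Gromov product. A CAT$(-1)$ space is Gromov hyperbolic, and there is $\delta\ge0$ such that for all points
\begin{equation}\label{eq:hyp}
(x|z)_o\ge\min\{(x|y)_o,(y|z)_o\}-\delta,\qquad d(o,[x,y])\le(x|y)_o+\delta .
\end{equation}
A sequence $(x_n)$ \emph{converges at infinity} if $(x_n|x_m)_o\to\infty$ as $n,m\to\infty$. Two such sequences are equivalent if $(x_n|y_n)_o\to\infty$, and $\partial X$ is the set of classes. For $\zeta,\zeta'\in\partial X$ let $(\zeta|\zeta')_o$ be the supremum of $\liminf_{n,m}(x_n|y_m)_o$ over representatives $(x_n)$ of $\zeta$ and $(y_m)$ of $\zeta'$. The sets $\{\zeta':(\zeta|\zeta')_o>R\}$, $R>0$, form a basis of neighborhoods of $\zeta$. If a group $G$ acts on $X$ by isometries, its \emph{limit set} $\Lambda(G)$ is the set of points of $\partial X$ represented by sequences in $Go$.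

\subsection*{Detours in curvature $-1$}
The estimate we need is visible in $\mathbb H^2$. Use polar coordinates about $q$, so that $ds^2=dr^2+\sinh^2r\,d\phi^2$, and give a curve the weighted length $\int e^{-r}ds$. Take a curve that joins two points on opposite sides of $q$ on a line through $q$ and stays outside the unit disk. It sweeps out an angle of at least $\pi$, and $e^{-r}ds\ge e^{-r}\sinh r\,|d\phi|\ge\frac12(1-e^{-2})|d\phi|$. So its weighted length is at least $\frac\pi2(1-e^{-2})$, no matter how far out it runs. The weight $e^{-r}$ is the threshold: for the weight $e^{-(1+\varepsilon)r}$ the half circle of radius $r$ has weighted length $\pi e^{-(1+\varepsilon)r}\sinh r\to0$. The next lemma is the same computation for chains of points in a CAT$(-1)$ space, with Alexandrov angles in place of $\phi$.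

\begin{lemma}\label{lem:detour}
For every $a>0$ there is $c_1=c_1(a)>0$ with the following property. Let $X$ be CAT$(-1)$, let $p_0,\dots,p_n\in X$ with $d(p_{i-1},p_i)\le a$, let $q\in[p_0,p_n]$ and $o\in X$. Then $\sum_{i=0}^ne^{-d(o,p_i)}\ge c_1e^{-d(o,q)}$.
\end{lemma}

\begin{proof}
Put $b_i=d(q,p_i)$. Since $d(o,p_i)\le d(o,q)+b_i$, it suffices to show $\sum_ie^{-b_i}\ge c_1$. If some $b_i\le1$, the sum is at least $e^{-1}$. So assume that all $b_i>1$. Then $q$ is an interior point of $[p_0,p_n]$, and $\angle_q(p_0,p_n)=\pi$. Let $\gamma_i\in[0,\pi]$ be the angle at $q$ in the comparison triangle of $q,p_{i-1},p_i$. The hyperbolic law of cosines can be written as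
\[
\cosh d(p_{i-1},p_i)=\cosh(b_{i-1}-b_i)+(1-\cos\gamma_i)\sinh b_{i-1}\sinh b_i .
\]
The left side is at most $\cosh a$ and the first term on the right is at least $1$, so $2\sin^2(\gamma_i/2)\sinh b_{i-1}\sinh b_i\le\cosh a-1=2\sinh^2(a/2)$. By concavity of the sine on $[0,\pi/2]$ we have $\gamma_i\le\pi\sin(\gamma_i/2)$. With the inequality of the arithmetic and geometric means,
\[
\gamma_i\le\frac{\pi\sinh(a/2)}{\sqrt{\sinh b_{i-1}\sinh b_i}}\le\frac{\pi\sinh(a/2)}{2}\Big(\frac1{\sinh b_{i-1}}+\frac1{\sinh b_i}\Big).
\]
For $b>1$ we have $1/\sinh b=2e^{-b}/(1-e^{-2b})\le2e^{-b}/(1-e^{-2})$. The triangle inequality for angles now gives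
\[
\pi\le\sum_{i=1}^n\angle_q(p_{i-1},p_i)\le\sum_{i=1}^n\gamma_i\le\pi\sinh(a/2)\sum_{i=0}^n\frac{2e^{-b_i}}{1-e^{-2}} .
\]
So $c_1=\min\{e^{-1},(1-e^{-2})/(2\sinh(a/2))\}$ works.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $G$ act by isometries on a CAT$(-1)$ space $X$, let $o\in X$, and suppose that for some constant $C_0$
\begin{equation}\label{eq:dom}
e^{-d(o,go)}\le C_0\,f(|g|)\qquad\text{for all }g\in G.
\end{equation}
\begin{enumerate}
\item[(a)] There is $c_2>0$ with $d_f(x,y)\ge c_2\,e^{-d(o,[xo,yo])}$ for all distinct $x,y\in G$.
\item[(b)] There is a continuous $G$-equivariant map $\Phi\colon\partial_fG\to\partial X$ with image $\Lambda(G)$.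
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\rho$ be an edge path with vertices $g_0=x,\dots,g_n=y$ and edges $\epsilon_1,\dots,\epsilon_n$, where $n\ge1$. As $f$ is nonincreasing, the new length of an edge is at least $f(|g|)$ for each endpoint $g$. Compare $f(|g_0|)$ with the length of $\epsilon_1$ and $f(|g_i|)$ with that of $\epsilon_i$ for $i\ge1$; no edge is used more than twice. Hence $\sum_ie^{-d(o,g_io)}\le C_0\sum_if(|g_i|)\le2C_0\,l_f(\rho)$. Let $a=1+\max_{\sigma\in S}d(o,\sigma o)$, so that $d(g_{i-1}o,g_io)\le a$. Lemma~\ref{lem:detour}, with $q$ a point of $[xo,yo]$ nearest to $o$, gives (a) with $c_2=c_1(a)/(2C_0)$.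

(b) By (a) and \eqref{eq:hyp}, with $c_3=c_2e^{-\delta}$,
\begin{equation}\label{eq:gp}
d_f(x,y)\ge c_3\,e^{-(xo|yo)_o}\qquad\text{for distinct }x,y\in G .
\end{equation}
Let $\xi\in\partial_fG$, and let $g_n\to\xi$ with $|g_n|\to\infty$, as in Lemma~\ref{lem:floyd}(c). Then $(g_no|g_mo)_o\to\infty$ as $n,m\to\infty$: for pairs with $g_n\ne g_m$ by \eqref{eq:gp}, since $d_f(g_n,g_m)\to0$; for pairs with $g_n=g_m$ because the product is $d(o,g_no)$, which tends to infinity by \eqref{eq:dom}. So $(g_no)$ represents a point of $\partial X$. If $(g_n')$ is another such sequence for $\xi$, the same argument applied to $g_1,g_1',g_2,g_2',\dots$ shows $(g_no|g'_no)_o\to\infty$. So the point depends only on $\xi$; call it $\Phi(\xi)$.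

Let $\xi\ne\eta$ be limits of $(g_n)$ and $(g'_m)$. Then $g_n\ne g_m'$ for large $n,m$, and \eqref{eq:gp} gives $d_f(\xi,\eta)\ge c_3\exp(-\liminf_{n,m}(g_no|g'_mo)_o)\ge c_3e^{-(\Phi\xi|\Phi\eta)_o}$. Thus $(\Phi\xi|\Phi\eta)_o>R$ whenever $0<d_f(\xi,\eta)<c_3e^{-R}$, so $\Phi$ is continuous. If $g_n\to\xi$, then $gg_n\to g\xi$ by Lemma~\ref{lem:floyd}(d), and $(gg_no)$ represents $g\Phi(\xi)$; so $\Phi$ is equivariant. The image lies in $\Lambda(G)$ by construction. Conversely, if $(g_no)$ represents $\zeta$, then $a|g_n|\ge d(o,g_no)\to\infty$, so a subsequence of $(g_n)$ converges to some $\xi\in\partial_fG$, and $\Phi(\xi)=\zeta$.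
\end{proof}

\begin{remark}\label{rem:exp}
For $f(n)=\lambda^n$, condition \eqref{eq:dom} reads $d(o,go)\ge|g|\log(1/\lambda)-\log C_0$ for $g\neq1$. Then the orbit map is a quasi-isometric embedding into a hyperbolic geodesic space, and $G$ is hyperbolic. So for an exponential $f$ the criterion applies to hyperbolic groups only.
\end{remark}

\section{An obstruction to relative hyperbolicity}\label{sec:nrh}

\subsection*{Definitions}
Let $N$ be a finitely generated group and $\{P_i\}_{i\in I}$ a family of subgroups. A \emph{finite relative presentation} consists of a finite set $Y\subset N$ and a finite subset $\mathcal R$ of the free product $F=F(Y)*(\ast_{i\in I}P_i)$ such that the natural map $F\to N$ is onto and its kernel is the normal closure of $\mathcal R$. The group $N$ is \emph{hyperbolic relative to} $\{P_i\}$ if it has a finite relative presentation with a linear isoperimetric inequality: there is a constant $C$ such that every word of length $n$ in the letters $Y^{\pm1}$ and the nontrivial elements of the $P_i$ that is trivial in $N$ equals, in $F$, a product of at most $Cn$ conjugates of elements of $\mathcal R^{\pm1}$. For $I=\emptyset$ this is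 hyperbolicity.

Only finite families matter. Indeed, let $I_0\subset I$ be the finite set of indices that occur in $\mathcal R$. Then $N=N_0*(\ast_{i\notin I_0}P_i)$, where $N_0$ is the quotient of $F(Y)*(\ast_{i\in I_0}P_i)$ by the normal closure of $\mathcal R$. A finite generating set of $N$ involves only finitely many free factors. For any other factor $P_j$, the retraction $N\to P_j$ that kills the remaining factors kills all generators, so $P_j$ is trivial. Trivial subgroups contribute no letters and can be omitted.

Let now $I$ be finite and each $P_i$ finitely generated. Choose a finite generating set $T$ of $N$ such that $T\cap P_i$ generates $P_i$ for each $i$, and let $d_i$ be the word metric of $T\cap P_i$ on cosets of $P_i$. The \emph{cusped graph} $\mathcal Y$ is obtained from $C(N,T)$ by adding, for each $i$ and each coset $gP_i$, a \emph{horoball}: it has vertices $(p,k)$ with $p\in gP_i$ and \emph{depth} $k\in\{0,1,2,\dots\}$, vertical edges from $(p,k)$ to $(p,k+1)$, and horizontal edges from $(p,k)$ to $(p',k)$ when $0<d_i(p,p')\le2^k$; its depth-$0$ part is identified with the part of $C(N,T)$ spanned by $gP_i$ and $T\cap P_i$. The graph $\mathcal Y$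 is connected and locally finite, and $N$ acts freely on its vertices by $n(p,k)=(np,k)$. If $N$ is hyperbolic relative to $\{P_i\}$, then $\mathcal Y$ is Gromov hyperbolic \cite[Theorem~3.25]{GM}. For $I=\emptyset$ it is the Cayley graph.

An \emph{$\mathbb R$-tree} is a geodesic space in which any two points are joined by a unique arc; equivalently, a geodesic space satisfying the first inequality in \eqref{eq:hyp} with $\delta=0$. In an $\mathbb R$-tree two segments issuing from $y$ intersect in a segment issuing from $y$; if $[x,y]\cap[y,z]=\{y\}$, then $[x,y]\cup[y,z]=[x,z]$; and any three points have a \emph{median}, which lies on all three segments between them. A \emph{subtree} is a nonempty convex subset. A group has \emph{property} $F\mathbb R$ if each of its isometric actions on an $\mathbb R$-tree has a global fixed point.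

\subsection*{Torsion forces a fixed point}

\begin{lemma}[Serre]\label{lem:serre}
If $N$ is generated by $a_1,\dots,a_m$, and all $a_i$ and all $a_ia_j$ with $i\ne j$ have finite order, then $N$ has property $F\mathbb R$.
\end{lemma}

\begin{proof}
Let $N$ act on an $\mathbb R$-tree. An isometry of finite order preserves the convex hull of a finite orbit. This hull is a compact subtree, and its circumcenter is fixed. So each $\operatorname{Fix}(a_i)$ is nonempty; it is closed, and convex by uniqueness of geodesics.

We claim that if $a,b$ have disjoint nonempty fixed sets, then $g=ab$ has infinite order. A segment from $\operatorname{Fix}(a)$ to $\operatorname{Fix}(b)$ meets these sets in an initial and a final closed subsegment. What lies between is a segment $[p,q]$ of length $\ell_0>0$ that meets $\operatorname{Fix}(a)$ only in $p$ and $\operatorname{Fix}(b)$ only in $q$. If $[p,q]$ and $a[p,q]=[p,aq]$ shared a segment $[p,x]$ with $x\ne p$, then $ax$ and $x$ would both be the point of $[p,aq]$ at distance $d(p,x)$ from $p$, so $x\in\operatorname{Fix}(a)$, a contradiction. Hence $\sigma=[q,p]\cup[p,aq]$ is a geodesic of length $2\ell_0$ from $q$ to $aq=gq$.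 The same argument at $q$ shows $[q,p]\cap[q,bp]=\{q\}$. Applying $a$, we find that the second half $[p,gq]$ of $\sigma$ and the first half $[gq,gp]$ of $g\sigma$ share only $gq$. Suppose inductively that $\sigma\cup g\sigma\cup\dots\cup g^{n-1}\sigma=[q,g^nq]$. If this segment met $g^n\sigma$ in more than the point $g^nq$, the two would share a short segment issuing from $g^nq$, contained in the second half of $g^{n-1}\sigma$ and the first half of $g^n\sigma$; we have just excluded this. So $d(q,g^nq)=2n\ell_0$ for all $n$, which proves the claim.

Thus the subtrees $\operatorname{Fix}(a_i)$ intersect pairwise, and it remains to see that pairwise intersecting subtrees $T_1,\dots,T_m$ have a common point. For $m=3$ choose $x_{ij}\in T_i\cap T_j$; their median lies on $[x_{12},x_{13}]\subset T_1$, on $[x_{12},x_{23}]\subset T_2$ and on $[x_{13},x_{23}]\subset T_3$. For $m>3$ the $m-1$ subtrees $T_i\cap T_m$, $i<m$, intersect pairwise by the case $m=3$, and we induct.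
\end{proof}

\subsection*{Twisting the action by an automorphism}
Suppose $N$ acts on a hyperbolic space, and twist the action by the powers of an automorphism $\varphi$. Either the twisted actions move every point further and further, and then they converge after rescaling to an action on an $\mathbb R$-tree without fixed point; or they all move some point a bounded amount, and then discreteness makes two powers of $\varphi$ conjugate. In the cusped graph the almost fixed point could escape into a horoball. This is where the peripheral subgroups must be proper.

\begin{proposition}\label{prop:nrh}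
Let $N$ be a finitely generated group with property $F\mathbb R$, and let $\varphi\in\operatorname{Aut}(N)$ have infinite order in $\operatorname{Out}(N)$. Then $N$ is neither hyperbolic nor hyperbolic relative to any family of proper finitely generated subgroups.
\end{proposition}

\begin{proof}
Suppose $N$ is hyperbolic relative to such a family $\{P_i\}$, which we may take finite and which may be empty. Let $T$ and $\mathcal Y$ be as above. For $n\ge1$ let
\[
\mu_n=\min_{y}\max_{a\in T}d(y,\varphi^n(a)y),
\]
where $y$ runs over the vertices of $\mathcal Y$, and let $y_n$ be a vertex where the minimum is attained.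

\emph{Case 1: $(\mu_n)$ is unbounded.} Pass to a subsequence with $\mu_n\to\infty$ and fix a nonprincipal ultrafilter $\omega$ on its index set. The ultralimit $\mathcal Y_\omega$ of the pointed spaces $(\mathcal Y,d/\mu_n,y_n)$ consists of the sequences $(p_n)$ with $d(p_n,y_n)/\mu_n$ bounded, with distance $\lim_\omega d(p_n,q_n)/\mu_n$ and with sequences at distance $0$ identified. It is geodesic, and the inequality \eqref{eq:hyp} passes to the limit with constant $\lim\delta/\mu_n=0$; so $\mathcal Y_\omega$ is an $\mathbb R$-tree. Since $d(y_n,\varphi^n(g)y_n)\le|g|_T\,\mu_n$, the formula $g\cdot[p_n]=[\varphi^n(g)p_n]$ defines an isometric action of $N$ on $\mathcal Y_\omega$. Every point $p$ of $\mathcal Y_\omega$ is represented by a sequence of vertices $p_n$, and since $T$ is finite,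
\[
\max_{a\in T}d(p,ap)=\lim_\omega\ \max_{a\in T}\,d(p_n,\varphi^n(a)p_n)/\mu_n\ge1 .
\]
So there is no global fixed point, contrary to $F\mathbb R$.

\emph{Case 2: $\mu_n\le D$ for all $n$.} For each horoball consider the set $B$ of its vertices of positive depth. These sets are pairwise disjoint and permuted by $N$, and the stabilizer of the one over $gP_i$ is $gP_ig^{-1}\ne N$. Suppose some $y_n$ has depth greater than $D$, say $y_n\in B$. An edge at a vertex of depth $k\ge2$ ends in the same horoball at depth at least $k-1$, so every vertex within distance $D$ of $y_n$ lies in $B$. Hence $\varphi^n(a)y_n\in B\cap\varphi^n(a)B$, and $\varphi^n(a)B=B$ for all $a\in T$. As $\varphi^n(T)$ generates $N$, the group $N$ stabilizes $B$, a contradiction.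

So each $y_n=(p_n,k_n)$ has depth $k_n\le D$. Then $p_n^{-1}y_n$ lies in the finite set $V$ of vertices $(1,k)$, $k\le D$, of the horoballs over the subgroups $P_i$ (with $V=\{1\}$ if there are none). For $a\in T$ the element $p_n^{-1}\varphi^n(a)p_n$ moves the vertex $p_n^{-1}y_n\in V$ by at most $D$. Since $\mathcal Y$ is locally finite and the action on vertices is free, only finitely many elements of $N$ move some vertex of $V$ by at most $D$. So there are $n\ne n'$ with $p_n^{-1}\varphi^n(a)p_n=p_{n'}^{-1}\varphi^{n'}(a)p_{n'}$ for all $a\in T$. Then $\varphi^n$ and $\varphi^{n'}$ have the same class in $\operatorname{Out}(N)$, a contradiction.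
\end{proof}

Neither hypothesis can be dropped. Finite groups have $F\mathbb R$ and are hyperbolic. The free group on $a,b$ is hyperbolic, and the automorphism $a\mapsto ab$, $b\mapsto b$ has infinite order in $\operatorname{Out}$ because it has infinite order on the abelianization.

\section{The group $\Gamma$ and the complex $X$}\label{sec:complex}

Fix $s\in(1,2)$. We build $X$ from hyperbolic polygons, one shape for each relator. Such a complex is CAT$(-1)$ if it is simply connected and the link of each vertex, a graph whose edges have the corner angles as lengths, has no injective loop shorter than $2\pi$. The simplest way to get this is a link without loops and multiple edges in which all edges have length at least $2\pi/3$. We choose the polygons so that this holds with one exception, and then choose the relators so that the exception does no harm.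

\subsection*{Polygons}
Define $\ell>0$ by $\cosh(\ell/2)=\cos(\pi/7)/\sin(\pi/3)$; the right side exceeds $1$ because $\cos(\pi/7)>\cos(\pi/6)=\sin(\pi/3)$. Let $R_n$ and $\tau_n$ be the circumradius and the interior angle of the regular $n$-gon in $\mathbb H^2$ with side $\ell$. The center, a vertex and the midpoint of an adjacent side form a right triangle with hypotenuse $R_n$, acute angles $\pi/n$ and $\tau_n/2$, and side $\ell/2$ opposite the angle $\pi/n$. Hence
\begin{equation}\label{eq:trig}
\sin\frac{\tau_n}2=\frac{\cos(\pi/n)}{\cosh(\ell/2)},\qquad\sinh R_n=\frac{\sinh(\ell/2)}{\sin(\pi/n)} .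
\end{equation}
So $\tau_7=2\pi/3$, and $2\pi/3\le\tau_n<\pi$ for $n\ge7$.

For an integer $K\ge4$ let $h=R_{7K}-R_7$. From $e^{R_{7K}}\ge2\sinh R_{7K}\ge2\sinh(\ell/2)\cdot7K/\pi$ we get $h\ge\log K-O(1)$. Therefore $h\to\infty$ and $\limsup_{K\to\infty}\log(36K)/(2(h-\ell))\le\frac12<\frac1s$. Fix $K\ge4$ so large that
\begin{equation}\label{eq:K}
h>\ell,\qquad\kappa:=\frac{\log(36K)}{2(h-\ell)}<\frac1s .
\end{equation}

Take a regular $7K$-gon and a regular heptagon, both of side $\ell$ and with the same center $O$, such that the rays from $O$ through the vertices of the heptagon pass through every $K$-th vertex of the $7K$-gon. A point on a side of the $7K$-gon is within $\ell/2$ of a vertex and lies in the circumscribed disk, so its distance $r$ to $O$ satisfies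
\begin{equation}\label{eq:outer}
R_{7K}-\ell/2\le r\le R_{7K}.
\end{equation}
As $R_{7K}-\ell/2>R_7$, the heptagon lies in the interior of the $7K$-gon. The seven rays cut the region between the polygons into seven congruent pieces. One piece is the \emph{brick} $Q$ (Figure~\ref{fig:brick}). It is convex, being the intersection of the $7K$-gon, a sector of angle $2\pi/7$, and the half-plane beyond a side of the heptagon. It has one \emph{inner} side of length $\ell$, two \emph{radial} sides of length $h$, and $K$ \emph{outer} sides of length $\ell$. A ray from $O$ bisects the angle of each polygon at a vertex, so the angles of $Q$ are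
\[
\beta=\pi-\tau_7/2=2\pi/3,\qquad \alpha=\tau_{7K}/2\in[\pi/3,\pi/2),\qquad\tau_{7K}\ge2\pi/3,
\]
at the two inner corners, at the two corners between a radial and an outer side, and at the other $K-1$ corners, respectively. The angle $\alpha$ is the exception.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=latex]
\draw[dashed] (125:1.5) -- (0,0) -- (55:1.5);
\fill (0,0) circle (1.2pt) node[below] {$O$};
\draw[thick,->] (125:4.5) -- node[left] {$t$} (125:1.5);
\draw[thick,->] (55:4.5) -- node[right] {$t$} (55:1.5);
\draw[thick,->] (125:1.5) -- node[below] {$y_i$} (55:1.5);
\draw[thick,->] (125:4.5) -- (111:4.5);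
\draw[thick,->] (111:4.5) -- (97:4.5);
\draw[thick,->] (97:4.5) -- (83:4.5);
\draw[thick,->] (83:4.5) -- (69:4.5);
\draw[thick,->] (69:4.5) -- (55:4.5);
\node at (118:4.8) {$e_i$}; \node at (104:4.8) {$z_{i,1}$};
\node at (90:4.8) {$z_{i,2}$}; \node at (76:4.8) {$z_{i,3}$};
\node at (62:4.8) {$e_i$};
\node at (120:4.1) {$\alpha$}; \node at (60:4.1) {$\alpha$};
\node at (-0.75,1.55) {$\beta$}; \node at (0.75,1.55) {$\beta$};
\end{tikzpicture}
\caption{A brick (schematic, with $K=5$ outer sides), labeled by the relation $ty_it^{-1}=e_iz_{i,1}z_{i,2}z_{i,3}e_i$. The sides labeled $t$ have length $h$ and lie on rays from the center $O$; all other sides have length $\ell$. The angle $\alpha$ is less than $\pi/2$; all other angles are at least $2\pi/3$.}\label{fig:brick}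
\end{figure}

\subsection*{Germs and corners}
For each generator $x$ of a presentation there are two germs of edges at a vertex $g$ of the Cayley graph: $x^+$, on the edge from $g$ to $gx$, and $x^-$, on the edge from $gx^{-1}$ to $g$. The letter $x$ has \emph{initial germ} $x^+$ and \emph{terminal germ} $x^-$; the letter $x^{-1}$ has initial germ $x^-$ and terminal germ $x^+$. A polygon whose boundary reads $ab$ at a corner joins the terminal germ of $a$ to the initial germ of $b$. The word $b^{-1}a^{-1}$ gives the same pair of germs.

This dictates the presentation. The relators $y_i^7$ and $(y_iy_j)^7$ already join $y_i^-$ to $y_j^+$ for all $i,j$. To avoid multiple edges, every other relator may contain two consecutive $y$-letters only in the forms $y_iy_j^{-1}$ and $y_i^{-1}y_j$, and each pair at most once. The bricks for $ty_it^{-1}$ and $t^{-1}y_it$ join both germs $t^\pm$ to all germs $y_i^\pm$ at their inner corners, so the outer word of a brick cannot begin or end with a $y$-letter. We need new letters $e_i,\bar e_i$ there, and they must be expressed through the $y_j$, since $G$ is to be generated by the $y_j$. If a heptagon did this directly, a germ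 of $e_i$, a germ of some $y_j$ and $t^+$ would form a triangle of length $\alpha+2\pi/3+\beta<2\pi$. So we insert a buffer: letters $z$ that are words in the $y_j$, that are never adjacent to $t$, and that are the only neighbors of $e_i,\bar e_i$ other than $t$.

\subsection*{The presentation}
Let $J=2K+8$ and $m=6J+1$. The generators are $t$ and, for $i\in\mathbb Z/m$, the letters $y_i,e_i,\bar e_i$ and $z_{i,1},\dots,z_{i,J}$. For $1\le k\le J$ put
\[
A_{i,k}=y_{j_1}y_{j_2}^{-1}y_{j_3}y_{j_4}^{-1}y_{j_5}y_{j_6}^{-1},
\]
where $j_1=i$ and the differences $j_2-j_1,\ j_3-j_2,\ j_4-j_3,\ j_5-j_4,\ j_6-j_5$ are $3k-2,\ 2k-1,\ 3k-1,\ 2k,\ 3k$ modulo $m$. The group $\Gamma$ is defined by the following relators, for all $i$ and $k$; with each relator $r$ we list a polygon $\Pi_r$ whose boundary is labeled by $r$.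
\begin{enumerate}
\item[(R1)] $y_i^7$ (regular heptagon);
\item[(R2)] $(y_iy_j)^7$, one for each unordered pair $i\ne j$ (regular $14$-gon);
\item[(R3)] $z_{i,k}A_{i,k}$ (regular heptagon);
\item[(R4)] $e_i\,z_{i,2K-3}\cdots z_{i,2K+2}$ and $\bar e_i\,z_{i,2K+3}\cdots z_{i,2K+8}$ (regular heptagons);
\item[(R5)] $ty_it^{-1}u_i^{-1}$ with $u_i=e_i\,z_{i,1}\cdots z_{i,K-2}\,e_i$ (brick);
\item[(R6)] $t^{-1}y_it\,w_i^{-1}$ with $w_i=\bar e_i\,z_{i,K-1}\cdots z_{i,2K-4}\,\bar e_i$ (brick).
\end{enumerate}
All regular polygons have side $\ell$. In a brick, $y_i$ labels the inner side, $t^{\pm1}$ the radial sides, and $u_i$ or $w_i$, which have $K$ letters, the outer sides. Each $z_{i,k}$ occurs exactly once in (R3) and exactly once in (R4)--(R6). All relators have length at least $7$; for bricks the length is $K+3$, and $K\ge4$. Write each relator as $r=\sigma^p$, with $p=7$ and $\sigma=y_i$ or $y_iy_j$ for (R1), (R2), and $p=1$ otherwise; the relators (R3)--(R6) are not proper powers, since each contains a generator that occurs once. A \emph{corner} is a relator $r$ together with a position between cyclically consecutive letters, positions being counted modulo $|\sigma|$.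

\subsection*{The link}
Let $L$ be the metric graph whose vertices are the germs $x^\pm$ and which has one edge for each corner: if the corner reads $ab$, the edge joins the terminal germ of $a$ to the initial germ of $b$, and its length is the angle of $\Pi_r$ at the corner. Table~\ref{tab:link} lists all edges. Edges of length $\alpha$ coming from the corners between a radial and an outer side are called \emph{$\alpha$-edges}; all other edges have length at least $2\pi/3$.

\begin{table}[ht]
\centering
\begin{tabular}{llll}
\hline
relators & corners read & edges of $L$ & length\\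
\hline
(R1), (R2) & $y_iy_j$ & $y_i^-y_j^+$, once for each $(i,j)$ & $\tau_7$, $\tau_{14}$\\
(R3) & $zy_{j_1}$, \ $y_{j_6}^{-1}z$ & $z^-y_{j_1}^+$, \ $z^+y_{j_6}^+$ & $\tau_7$\\
(R3) & $y_{j_\nu}y_{j_{\nu+1}}^{-1}$, $\nu=1,3,5$ & $y_{j_\nu}^-y_{j_{\nu+1}}^-$ & $\tau_7$\\
(R3) & $y_{j_\nu}^{-1}y_{j_{\nu+1}}$, $\nu=2,4$ & $y_{j_\nu}^+y_{j_{\nu+1}}^+$ & $\tau_7$\\
(R4), $u_i$, $w_i$ & $ez$, \ $zz'$, \ $ze$ & $e^-z^+$, \ $z^-z'^+$, \ $z^-e^+$ & $\tau_7$, $\tau_{7K}$\\
(R5) & $ty_i$, \ $y_it^{-1}$ & $t^-y_i^+$, \ $t^-y_i^-$ & $\beta$\\
(R5) & $t^{-1}e_i^{-1}$, \ $e_i^{-1}t$ & $t^+e_i^-$, \ $t^+e_i^+$ & $\alpha$\\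
(R6) & $t^{-1}y_i$, \ $y_it$ & $t^+y_i^+$, \ $t^+y_i^-$ & $\beta$\\
(R6) & $t\bar e_i^{-1}$, \ $\bar e_i^{-1}t^{-1}$ & $t^-\bar e_i^-$, \ $t^-\bar e_i^+$ & $\alpha$\\
\hline
\end{tabular}
\caption{The edges of the graph $L$. Here $z\ne z'$ stand for letters $z_{i,k}$, and $e$ for $e_i$ or $\bar e_i$.}\label{tab:link}
\end{table}

\begin{lemma}\label{lem:link}
\begin{enumerate}
\item[(a)] $L$ has no loops and no multiple edges.
\item[(b)] Every injective loop in $L$ has length at least $2\pi$.
\item[(c)] For $z=z_{1,1}$, the distance in $L$ from $z^-$ to $z^+$ is at least $4\pi/3$.
\end{enumerate}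
\end{lemma}

\begin{proof}
(a) By the table, every edge joins two $y$-germs, or ends at a $z$-germ, or ends at $t^\pm$. The edges $y_i^-y_j^+$ occur once each. The edges $y^-y^-$ join pairs $\{x,x+p\}$ of indices, where $p$ is one of $3k-2$, $3k-1$, $3k$. As $k$ runs over $1,\dots,J$, these numbers run once through $1,\dots,3J=(m-1)/2$. For fixed $p$ the index $x$ is $i$ plus a constant depending on $p$, so it runs once through $\mathbb Z/m$. If $\{x,x+p\}=\{x',x'+p'\}$, then either $x=x'$ and $p=p'$, or $p+p'\equiv0$ modulo $m$, which is impossible as $2\le p+p'\le m-1$. Also $x\ne x+p$. For the edges $y^+y^+$ the differences $2k-1$, $2k$ run once through $1,\dots,2J$, and $2J\le(m-1)/2$, so the same argument applies. A germ of $z_{i,k}$ lies on exactly two edges: one from (R3), which leads to a $y$-germ, and one from (R4)--(R6), which leads to a germ of some $z'\ne z_{i,k}$, of $e_i$ or of $\bar e_i$. These have different other endpoints. Finally, $t^+$ is joined once to each $y_i^\pm$ and $e_i^\pm$, and $t^-$ once to each $y_i^\pm$ and $\bar e_i^\pm$.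

(b) Call germs of the $e_i$ and $\bar e_i$ \emph{$e$-germs}. The table shows three things: the $\alpha$-edges form two disjoint stars, centered at $t^+$ and $t^-$, whose leaves are the $e$-germs; apart from its $\alpha$-edge, an $e$-germ is joined only to $z$-germs; and no $z$-germ is joined to $t^\pm$. A loop with three or more edges that are not $\alpha$-edges has length at least $2\pi$. Consider an injective loop with at most two such edges. By (a) it has at least three edges, so it contains an $\alpha$-edge, with an $e$-germ $\varepsilon$ as an endpoint. The other edge of the loop at $\varepsilon$ leads to a $z$-germ $\zeta$, and the next one leads from $\zeta$ to a germ $x\ne\varepsilon$. These two edges are not $\alpha$-edges, so the rest of the loop is a path of $\alpha$-edges from $x$ to $\varepsilon$. Since $x\ne t^\pm$, it is a leaf of the star that contains $\varepsilon$, and the path has two edges. The loop has length at least $2\cdot\frac{2\pi}3+2\alpha\ge2\pi$.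

(c) The neighbors of $z^-$ are $y_1^+$ and $z_{1,2}^+$ (here $K-2\ge2$), so $z^-$ and $z^+$ are not adjacent. A path between them has distinct first and last edges, and these end at $z$-germs, so they are not $\alpha$-edges.
\end{proof}

The proof of (a) explains the value of $m$: the $mJ$ relators (R3) use $3mJ=m(m-1)/2$ pairs $y^-y^-$, that is, all of them.

\subsection*{Relator cycles are embedded}
The graph $L$ will be the link only if the presentation does not collapse; for instance, $y_i$ must have order exactly $7$. Small cancellation theory provides this. The \emph{symmetrized set} $\mathcal R_*$ consists of all cyclic permutations of the relators and their inverses, as words; these are cyclically reduced because $L$ has no loops. A \emph{piece} is a common prefix of two distinct elements of $\mathcal R_*$, and $C'(1/6)$ means that a piece that is a prefix of $r\in\mathcal R_*$ is shorter than $|r|/6$. Greendlinger's lemma \cite[Theorem~V.4.4]{LS}, which holds for every symmetrized set satisfying $C'(1/6)$, proper powers included, says that a nonempty freely reduced word that is trivial in $\Gamma$ contains a subword $v'$ of some $r'\in\mathcal R_*$ with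 $|v'|>|r'|/2$.

\begin{lemma}\label{lem:sc}
Nonempty freely reduced words of length at most $3$ are nontrivial in $\Gamma$. If $v$ is a subword of $r\in\mathcal R_*$ with $0<|v|<|r|$, then $v\ne1$ in $\Gamma$.
\end{lemma}

\begin{proof}
First, two elements of $\mathcal R_*$ with the same first two letters $ab$ are equal. Each of them is obtained by reading a relator forward or backward from just before a corner, and both corners give an edge of $L$ between the terminal germ of $a$ and the initial germ of $b$. By Lemma~\ref{lem:link}(a) the corners coincide. If the directions were opposite, the corner would read both $ab$ and $b^{-1}a^{-1}$, so $a=b^{-1}$, which is impossible in a reduced word. Reading the same relator in the same direction from positions congruent modulo $|\sigma|$ gives the same word. Hence pieces have length at most $1<7/6$, and $C'(1/6)$ holds.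

The subword $v'$ in Greendlinger's lemma has length greater than $7/2$, which proves the first claim. For the second, $v$ is trivial if and only if the complementary subword of the cyclic word $r$ is, so we may assume $|v|\le|r|/2$. If $v=1$, then $v$ contains $v'$ as above with $|v'|\ge4$. The word $v'$ is a prefix of a cyclic permutation of $r$ and of a cyclic permutation of $r'$, which are equal by the first paragraph. So $|r'|=|r|$ and $|v|\ge|v'|>|r|/2$, a contradiction.
\end{proof}

Consequently the Cayley graph of $\Gamma$ has no loops and no multiple edges, and the closed path labeled $r$ from any vertex $g$ is an embedded cycle with $|r|$ edges.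

\subsection*{The complex}
Give the $t$-edges of the Cayley graph length $h$ and all other edges length $\ell$. Let $r=\sigma^p$ be a relator; the image of $\sigma$ in $\Gamma$ has order exactly $p$ by Lemma~\ref{lem:sc}. The paths labeled $r$ from $g,g\sigma,\dots,g\sigma^{p-1}$ trace the same cycle. For each $r$ and each coset $g\langle\sigma\rangle$ attach one copy of $\Pi_r$ along this cycle, matching the labels; changing the representative $g$ changes the attaching map by a rotation of the regular polygon. Call the result $X$, with the metric $d(x,x')=\inf\sum_id_{\mathrm{cell}}(x_{i-1},x_i)$ over chains from $x$ to $x'$ in which consecutive points lie in a common cell. The group $\Gamma$ acts by left multiplication, isometrically, with finitely many orbits of cells, and simply transitively on the vertices. Let $o$ be the vertex $1$.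

\begin{proposition}\label{prop:cat}
The space $X$ is proper and CAT$(-1)$, the link of each vertex $g\in\Gamma$ is $L$, and $\Gamma$ acts properly and cocompactly. In particular $\Gamma$ is hyperbolic and $\partial\Gamma=\partial X$.
\end{proposition}

\begin{proof}
Every cycle labeled by a relator bounds a disk in $X$, and these cycles normally generate the fundamental group of the Cayley graph; so $X$ is simply connected.

All closed cells are embedded, so $X$ is a regular cell complex and its barycentric subdivision is a simplicial complex. Realize the subdivision by joining an interior point of each polygon (the center of a regular polygon, one fixed point of $Q$) to the vertices and the midpoints of the sides. The polygons are convex, so they are cut into hyperbolic triangles and the metric is unchanged. Thus $X$ is an $M_{-1}$-simplicial complex, that is, a simplicial complex of hyperbolic simplices glued by isometries of faces, with finitely many isometry types of simplices. Such a complex is a complete geodesic space, and a small ball about any point is isometric to a ball about the apex of the hyperbolic cone over the link \cite{BH}.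

The vertices of the link of $g$ are the germs. Its edges correspond to the $2$-cells through $g$, since each boundary cycle passes through $g$ once. Such a cell determines a corner. Conversely, given a corner, write $r=r'r''$ with the corner between $r'$ and $r''$; the cell of a coset $g'\langle\sigma\rangle$ has this corner at $g$ if and only if $g=g'\sigma^jr'$ for some $j$, and this holds for exactly one coset. So the link is $L$. At the midpoint of an edge, the link consists of arcs of length $\pi$ joining two points, and at the chosen interior point of a polygon it is a circle of length $2\pi$. With Lemma~\ref{lem:link}(b), every injective loop in the link of a vertex of the subdivision has length at least $2\pi$. For a $2$-dimensional complex this is the link condition \cite[II.5.6]{BH}, and a simply connected $M_{-1}$-complex with finitely many shapes that satisfies the link condition is CAT$(-1)$ \cite[II.5.4]{BH}.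

The complex is locally finite, hence locally compact; being complete and geodesic, it is proper. A closed ball is compact and so contains finitely many vertices; since $\Gamma$ acts freely on vertices, $\{\gamma:d(o,\gamma o)\le R\}$ is finite for every $R$. The action is cocompact as there are finitely many orbits of cells. So the orbit map is a quasi-isometry from $\Gamma$ to the hyperbolic space $X$, and it identifies the boundaries.
\end{proof}

\section{The subgroup $G$}\label{sec:G}

All relators have $t$-exponent $0$, so there is a homomorphism $\chi\colon\Gamma\to\mathbb Z$ with $\chi(t)=1$ that kills the other generators. Let $G=\ker\chi$ and $S=\{y_i:i\in\mathbb Z/m\}$.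

\begin{lemma}\label{lem:gen}
The set $S$ generates $G$, and for all $\nu\in G$ and $b\in\mathbb Z$
\begin{equation}\label{eq:conj}
|t^b\nu t^{-b}|_S\le(36K)^{|b|}\,|\nu|_S .
\end{equation}
\end{lemma}

\begin{proof}
Let $H=\langle S\rangle\le G$. By (R3), $z_{i,k}\in H$ with $|z_{i,k}|_S\le6$. By (R4), $e_i,\bar e_i\in H$ with length at most $36$. So $u_i,w_i\in H$ have length at most $36K$, and (R5), (R6) give $tHt^{-1}\subset H$ and $t^{-1}Ht\subset H$. Since $\Gamma$ is generated by $H$ and $t$, the subgroup $H$ is normal and $\Gamma/H$ is cyclic, generated by $t$. The map $\Gamma/H\to\mathbb Z$ induced by $\chi$ is a surjection from a cyclic group onto $\mathbb Z$, hence injective; so $H=G$. Conjugation by $t$ or $t^{-1}$ replaces each letter $y_i^{\pm1}$ by a word of length at most $36K$, and \eqref{eq:conj} follows by induction on $|b|$.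
\end{proof}

Both (R5) and (R6) are needed here: one of them alone gives only one of the two inclusions. The generators $y_i$ have finite order, so to see $G$ at infinity we use $z=z_{1,1}\in G$.

\begin{lemma}\label{lem:axis}
The path $\lambda\colon\mathbb R\to X$ that runs at unit speed along the $z$-edges, with $\lambda(n\ell)=z^no$ for $n\in\mathbb Z$, is a geodesic line. The centralizer of $z$ in $\Gamma$ is $\langle z\rangle$.
\end{lemma}

\begin{proof}
In the hyperbolic cone over a link, two points at distances $a,b$ from the apex in directions at link distance $\vartheta$ are at distance $c$ with $\cosh c=\cosh a\cosh b-\sinh a\sinh b\cos(\min\{\pi,\vartheta\})$. So a path through the apex along two directions with $\vartheta\ge\pi$ is locally geodesic. At the vertex $z^no$ the directions of $\lambda$ are $z^-$ and $z^+$, and $\vartheta\ge4\pi/3$ by Lemma~\ref{lem:link}(c). At an interior point of an edge $\vartheta=\pi$. Thus $\lambda$ is a local geodesic, hence a geodesic.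

Let $g\in\Gamma$ commute with $z$. Since $z\lambda(x)=\lambda(x+\ell)$, the function $x\mapsto d(\lambda(x),g\lambda(x))$ is $\ell$-periodic, hence bounded. By the flat strip theorem for CAT$(0)$ spaces \cite{BH}, the convex hull of the lines $\lambda$ and $g\lambda$ is isometric to a Euclidean strip $\mathbb R\times[0,D]$. If $D>0$, the strip contains a nondegenerate Euclidean triangle, with angle sum $\pi$; but its angles are at most those of the comparison triangle in $\mathbb H^2$, whose sum is less than $\pi$. So $D=0$ and $go\in\lambda(\mathbb R)$. The only vertices of the Cayley graph on $\lambda(\mathbb R)$ are the $z^no$, and $\Gamma$ acts freely on vertices, so $g=z^n$ for some $n$.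
\end{proof}

In particular $z$ has infinite order, $G$ is infinite, and $o\in[z^{-n}o,z^no]$ for all $n\ge1$.

\begin{proposition}\label{prop:Gnrh}
The group $G$ is neither hyperbolic nor hyperbolic relative to any family of proper finitely generated subgroups.
\end{proposition}

\begin{proof}
By (R1), (R2) and Lemma~\ref{lem:serre}, $G=\langle S\rangle$ has property $F\mathbb R$; note that $y_jy_i$ is conjugate to $y_iy_j$. Let $\varphi$ be conjugation by $t$ on $G$. If $\varphi^k$, $k\ge1$, were conjugation by $\nu\in G$, then $g=\nu^{-1}t^k$ would commute with $z$. Lemma~\ref{lem:axis} would give $g\in\langle z\rangle\subset G$, whereas $\chi(g)=k\ne0$. So $\varphi$ has infinite order in $\operatorname{Out}(G)$, and Proposition~\ref{prop:nrh} applies.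
\end{proof}

Since $G$ is normal, it contains the conjugates of $z$, whose axes pass through every vertex of $X$. This makes the limit set of $G$ as large as possible. Fix $R_0$ such that every point of $X$ is within $R_0$ of a vertex.

\begin{lemma}\label{lem:limit}
$\Lambda(G)=\partial X$, and $\partial X$ is uncountable.
\end{lemma}

\begin{proof}
Let $\zeta\in\partial X$. Moving the points of a representing sequence by at most $R_0$ changes Gromov products by at most $2R_0$, so $\zeta$ is represented by a sequence $(\gamma_no)$ with $\gamma_n\in\Gamma$, and $D_n=d(o,\gamma_no)\to\infty$. Fix $n$, write $\gamma=\gamma_n$, $D=D_n$, $x=\gamma o$, and choose $N$ with $N\ell\ge3D$. The points $p^\pm=\gamma z^{\pm N}o$ satisfy $d(p^\pm,x)=N\ell$ and $d(p^+,p^-)=2N\ell$, so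
\[
(p^+|x)_o+(p^-|x)_o=D+\tfrac12\big(d(o,p^+)+d(o,p^-)-2N\ell\big)\ge D .
\]
Choose the sign for which $p=p^\pm$ has $(p|x)_o\ge D/2$, and put $g_n=\gamma z^{\pm N}\gamma^{-1}\in G$. Then $d(g_no,p)=d(\gamma^{-1}o,o)=D$ and $d(o,p)\ge N\ell-D\ge2D$, so $(g_no|p)_o\ge d(o,p)-D\ge D$. By \eqref{eq:hyp}, $(g_no|\gamma_no)_o\ge D_n/2-\delta\to\infty$. Two more applications of \eqref{eq:hyp} show that $(g_no|g_{n'}o)_o\to\infty$ as $n,n'\to\infty$, so $(g_no)$ converges at infinity and represents $\zeta$.

The boundary of a hyperbolic group is uncountable unless the group is virtually cyclic. If $\Gamma$ had a cyclic subgroup $Z$ of finite index, then $G\cap Z$ would be infinite, hence of finite index in $Z$, and $G$ would have finite index in $\Gamma$; but $\Gamma/G\cong\mathbb Z$.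
\end{proof}

\section{Distortion of $G$ in $X$}\label{sec:dist}

We must bound the $t$-exponent of the vertices near a geodesic from $o$ to $go$. A comparison of $d$ with the word metric of $\Gamma$ would lose a multiplicative constant, and the inequality $s\kappa<1$ does not survive such a loss. We need a function on $X$ that extends $\chi$ and has Lipschitz constant close to $1/h$. On a brick the natural candidate is the distance to the center $O$, divided by $h$. It is not constant on the inner and outer sides, which are not arcs of circles, so we cut it off near these sides; this costs $\ell$.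

\begin{lemma}\label{lem:height}
There is an $(h-\ell)^{-1}$-Lipschitz function $v\colon X\to\mathbb R$ with $v(\gamma o)=\chi(\gamma)$ for all $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Let $\theta\colon[0,\infty)\to[0,1]$ be $0$ on $[0,\ell/2]$, equal to $1$ on $[h-\ell/2,\infty)$, and affine in between. It is $(h-\ell)^{-1}$-Lipschitz, and $\theta(h-x)=1-\theta(x)$ for $x\in[0,h]$. Call $\chi(\gamma)$ the height of the vertex $\gamma o$. The vertices of an edge other than a $t$-edge, or of a cell (R1)--(R4), all have the same height; let $v$ be this constant there. On a $t$-edge from height $j$ to height $j+1$, at distance $x$ from its initial vertex, let $v=j+\theta(x)$. On a brick let $r$ be the distance to $O$ in $\mathbb H^2$, so $r\le R_{7K}$. In a brick (R5) the $t$-edges run from the outer sides, at some height $j$, to the inner side, at height $j+1$; put $v=j+\theta(R_{7K}-r)$. In a brick (R6) they run from the inner side, at height $j$, to the outer sides, at height $j+1$; put $v=j+1-\theta(R_{7K}-r)$.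

These formulas agree on the sides of the bricks. On outer sides $R_{7K}-r\in[0,\ell/2]$ by \eqref{eq:outer}, so $\theta=0$, and $v$ is $j$ for (R5) and $j+1$ for (R6). On the inner side $r\le R_7$, so $R_{7K}-r\ge h$ and $\theta=1$, and $v$ is $j+1$ for (R5) and $j$ for (R6). On a $t$-edge of a brick (R5) we have $R_{7K}-r=x$, so $v=j+\theta(x)$. On a $t$-edge of a brick (R6) we have $R_{7K}-r=h-x$, so $v=j+1-\theta(h-x)=j+\theta(x)$. Since $r$ is $1$-Lipschitz, $v$ is $(h-\ell)^{-1}$-Lipschitz on each cell, and then on $X$ by the definition of the metric through chains.
\end{proof}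

\begin{lemma}\label{lem:dist}
There is $C_1$ such that $|g|_S\le C_1(d+1)e^{\kappa d}$ for all $g\in G$, where $d=d(o,go)$ and $\kappa$ is as in \eqref{eq:K}.
\end{lemma}

\begin{proof}
Let $g\ne1$ and $n=\lceil d\rceil\ge1$. Take points $o=p_0,\dots,p_n=go$ on $[o,go]$ with consecutive distances at most $1$, and $g_i\in\Gamma$ with $d(p_i,g_io)\le R_0$, $g_0=1$, $g_n=g$. Put $b_i=\chi(g_i)=v(g_io)$. We have $v(o)=v(go)=0$, and each $p_i$ is within $d/2$ of $o$ or of $go$. Hence
\[
|b_i|\le\frac{d/2+R_0}{h-\ell}.
\]
The elements $g_{i-1}^{-1}g_i$ lie in the finite set $E=\{\gamma\in\Gamma:d(o,\gamma o)\le2R_0+1\}$. Write $g_{i-1}^{-1}g_i=\nu_it^{\,b_i-b_{i-1}}$; then $\nu_i$ lies in the finite subset $\{\gamma t^{-\chi(\gamma)}:\gamma\in E\}$ of $G$, on which $|\cdot|_S$ is bounded by some $C'$. We compute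
\[
g_it^{-b_i}=g_{i-1}\nu_it^{-b_{i-1}}=\big(g_{i-1}t^{-b_{i-1}}\big)\big(t^{\,b_{i-1}}\nu_it^{-b_{i-1}}\big).
\]
As $b_0=b_n=0$, this gives $g=\prod_{i=1}^nt^{\,b_{i-1}}\nu_it^{-b_{i-1}}$. By \eqref{eq:conj},
\[
|g|_S\le n\,C'\,(36K)^{R_0/(h-\ell)}\,(36K)^{d/(2(h-\ell))},
\]
and the last factor is $e^{\kappa d}$, while $n\le d+1$.
\end{proof}

Since $s\kappa<1$, the function $(d+1)^se^{(s\kappa-1)d}$ is bounded. So Lemma~\ref{lem:dist} gives $|g|_S^s\le C_2e^{d(o,go)}$ for a constant $C_2$, that is,
\begin{equation}\label{eq:dist}
e^{-d(o,go)}\le C_2\,|g|_S^{-s}\qquad(g\in G\setminus\{1\}).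
\end{equation}

\begin{remark}
The estimate does not reach $s=2$ for any $K$. By \eqref{eq:trig}, $\sinh R_{7K}/\sinh R_7=\sin(\pi/7)/\sin(\pi/(7K))\le K$, and $\sinh(R+h)\ge e^h\sinh R$; so $h\le\log K$ and $\kappa>\frac12$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

The properties of $\Gamma$ and $X$ are in Proposition~\ref{prop:cat}. The subgroup $G=\ker\chi$ is normal with quotient $\mathbb Z$, finitely generated by Lemma~\ref{lem:gen}, and infinite by Lemma~\ref{lem:axis}. Part (1) is Proposition~\ref{prop:Gnrh}.

For part (2), let $S'$ be a finite generating set of $G$ and $f$ a Floyd function with $f(n)\ge cn^{-s}$ for $n\ge1$. Let $M=\max_i|y_i|_{S'}$, so that $|g|_{S'}\le M|g|_S$. For $g\ne1$, inequality \eqref{eq:dist} gives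
\[
e^{-d(o,go)}\le C_2M^s|g|_{S'}^{-s}\le C_2M^sc^{-1}f(|g|_{S'}),
\]
and for $g=1$ we have $1=f(0)^{-1}f(0)$. So \eqref{eq:dom} holds for $S'$ and $f$, and Proposition~\ref{prop:criterion} applies.

Two boundary points can be seen directly. Since $o\in[z^{-n}o,z^no]$, part (a) of that proposition gives $d_f(z^{-n},z^n)\ge c_2$ for all $n\ge1$. The elements $z^{\pm n}$ are pairwise distinct, so $|z^{\pm n}|_{S'}\to\infty$. By Lemma~\ref{lem:floyd}(c), applied twice, there is a sequence of indices along which $z^n$ and $z^{-n}$ both converge to points of $\partial_fG$, and these are at distance at least $c_2$. Part (b) gives a continuous $G$-equivariant map $\Phi\colon\partial_fG\to\partial X$ with image $\Lambda(G)$. By Lemma~\ref{lem:limit} the image is all of $\partial X=\partial\Gamma$, which is uncountable. This proves Theorem~\ref{thm:main}. \qed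

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}.

\bibitem{OWR}
\emph{Geometric Group Theory, Hyperbolic Dynamics and Symplectic Geometry},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3086/\allowbreak OWR\_2008\_42.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{GM}
Groves and Manning, Israel J. Math. \textbf{168} (2008).

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\end{thebibliography}
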